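\title{First-order annihilators do not imply logarithmic comparison for free divisors}

\begin{abstract}
Let $D$ be a free divisor germ in $\mathbf{C}^n$ with reduced equation $h$. It has been conjectured that the logarithmic de Rham complex of $D$ computes the cohomology of the complement of $D$ if and only if the annihilator of $1/h$ in the ring of differential operators is generated by operators of order one. We show that this fails for every $n\ge 7$: we write down a free divisor in $\mathbf{C}^8$, which is a product of a line with a free divisor in $\mathbf{C}^7$, whose annihilator is generated in order one while logarithmic comparison fails. The tool is the restriction of the logarithmic Spencer complex to a submanifold, which turns first-order generation into the vanishing of a single homology group that can be computed with weights. As a complement we prove the conjecture for $n\le 3$. The cases $n=4,5,6$ are not decided here.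
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal{O}=\mathbf{C}\{x_1,\dots,x_n\}$ be the ring of germs of holomorphic functions at $0\in\mathbf{C}^n$, and let $\mathcal{D}$ be the ring of linear differential operators with coefficients in $\mathcal{O}$. A nonzero $P\in\mathcal{D}$ is written uniquely as $P=\sum_\alpha a_\alpha\partial^\alpha$ with $a_\alpha\in\mathcal{O}$, and its \emph{order} is the largest $|\alpha|=\alpha_1+\dots+\alpha_n$ with $a_\alpha\ne0$.

Let $D$ be a germ of a hypersurface with reduced equation $h\in\mathcal{O}$. Following K.~Saito, a holomorphic vector field $v$ is \emph{logarithmic} if $v(h)\in h\mathcal{O}$; these fields form the module $\mathcal{V}=\operatorname{Der}(-\log D)$, and $D$ is \emph{free} if $\mathcal{V}$ is a free $\mathcal{O}$-module. A meromorphic form $\omega$ with poles along $D$ is \emph{logarithmic} if $h\omega$ and $h\,d\omega$ are holomorphic; these forms make up a subcomplex $\Omega^\bullet(\log D)$ of the complex $\Omega^\bullet(\star D)$ of all meromorphic forms with poles along $D$. Choose a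 representative of $D$ in a small open neighborhood $U$ of $0$. The \emph{logarithmic comparison theorem} (LCT) is said to hold for $D$ if the inclusion
\[
\Omega^\bullet_U(\log D)\hookrightarrow\Omega^\bullet_U(\star D)
\]
is a quasi-isomorphism of complexes of sheaves on $U$, that is, on the stalks at all points near $0$ and not only at $0$. The larger complex computes the cohomology of $U\setminus D$, so LCT says that this cohomology is computed by forms with poles of first order. For $D=\{x=0\}\subset\mathbf{C}$ the logarithmic complex is $\mathcal{O}\to\mathcal{O}\,dx/x$, $x^k\mapsto kx^k\,dx/x$; its cohomology is spanned by $1$ and $dx/x$, as is that of the meromorphic complex, and LCT holds.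

There is a second way of asking that first order suffice. The ring $\mathcal{D}$ acts on $\mathcal{O}[1/h]$, and the left ideal $\operatorname{Ann}_{\mathcal{D}}(1/h)=\{P\in\mathcal{D}: P(1/h)=0\}$ contains, for each $v\in\mathcal{V}$, the operator $v+v(h)/h$ of order one. One asks whether such operators generate the whole ideal. For $h=x$ they do: the ideal is generated by $x\partial+1$ (Example~\ref{ex:point}). The following is Conjecture~1.1 of \cite{LCT}; it is known for plane curves.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $D$ be a free divisor germ with reduced equation $h$. Then LCT holds for $D$ if and only if $\operatorname{Ann}_{\mathcal{D}}(1/h)$ is generated by elements of order one.}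
\medskip

We show that the implication from right to left fails.

\begin{theorem}\label{thm:main}
For every $n\ge7$ there is a free divisor germ $D\subset\mathbf{C}^n$ with reduced equation $h$ such that $\operatorname{Ann}_{\mathcal{D}}(1/h)$ is generated by operators of order one, but LCT does not hold for $D$.
\end{theorem}

\begin{theorem}\label{thm:low}
The conjecture is true for $n\le3$. For every $n$, if LCT holds for a free divisor $D$, then $\operatorname{Ann}_{\mathcal{D}}(1/h)$ is generated by operators of order one.
\end{theorem}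

The second assertion of Theorem~\ref{thm:low} is part of a theorem of Calder\'on-Moreno and Narv\'aez-Macarro \cite{CN}, quoted in Section~\ref{sec:low} and used there for the first assertion as well. The proof of Theorem~\ref{thm:main} does not use it, nor any other published comparison theorem for logarithmic complexes. We do not decide the cases $n=4,5,6$.

One object explains both why the conjecture is plausible and where it can break. For a free divisor there is a complex of left $\mathcal{D}$-modules
\[
K^+:\qquad 0\to\mathcal{D}\otimes_{\mathcal{O}}\wedge^n\mathcal{V}\to\dots\to\mathcal{D}\otimes_{\mathcal{O}}\mathcal{V}\to\mathcal{D}\to\mathcal{O}[1/h]\to0,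
\]
in which the last two maps are $P\otimes v\mapsto P(v+v(h)/h)$ and $P\mapsto P(1/h)$. By \cite{CN}, LCT holds exactly when $K^+$ is exact. First-order generation is exactness at the single term $\mathcal{D}$, and it implies exactness at $\mathcal{O}[1/h]$ (Lemma~\ref{lem:generation}). The conjecture therefore predicts that exactness at the right end propagates to the left end. When the complex is short there is no room for anything else, and this is the proof for $n\le3$. A counterexample needs a long complex with homology far to the left.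

Section~\ref{sec:spencer} constructs $K^+$ and shows how to compute its homology when that homology is supported on a submanifold $Z$: one restricts the complex to $Z$, where Euler-type vector fields act diagonally. Section~\ref{sec:shape} gives an obstruction to LCT in local cohomology and a three-dimensional model of the phenomenon. The divisor is constructed in Section~\ref{sec:divisor}; LCT fails by Section~\ref{sec:fails}, and first-order generation is proved in Sections~\ref{sec:off} and~\ref{sec:A}. Section~\ref{sec:products} passes to all $n\ge7$, and Section~\ref{sec:low}, which is not needed for Theorem~\ref{thm:main}, proves Theorem~\ref{thm:low}.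

\section{Standard facts}\label{sec:facts}

From now on $D$ is a hypersurface in a complex manifold $X$ of dimension $n$, with an equation $h$ that is reduced at every point; $\mathcal{O},\mathcal{D},\mathcal{V}$ denote sheaves on $X$ or their stalks at the point under consideration, and $\mathcal{O}(\star D)=\mathcal{O}[1/h]$.

\subsection*{Free divisors}
\emph{Saito's criterion} states that logarithmic fields $v_1,\dots,v_n$ form a basis of $\mathcal{V}$ at a point if and only if the determinant of their coefficients in local coordinates is a unit times $h$. If $D$ is free, contraction of fields with forms makes $\Omega^1(\log D)$ the dual of $\mathcal{V}$, and $\Omega^p(\log D)=\wedge^p\Omega^1(\log D)$ is free for all $p$. If $(\omega_i)$ is the basis dual to $(v_i)$, then $dg=\sum_i v_i(g)\,\omega_i$ for $g\in\mathcal{O}$.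

\subsection*{Meromorphic forms}
Let $j:X\setminus D\to X$ be the inclusion. The Grothendieck--Deligne comparison theorem states that $\Omega^\bullet_X(\star D)\simeq Rj_*\mathbf{C}$.

\subsection*{Differential operators}
The sheaf $\mathcal{D}$ is coherent. The order filtration $F_m\mathcal{D}$ has commutative graded ring $\operatorname{gr}\mathcal{D}=\mathcal{O}[\zeta_1,\dots,\zeta_n]$, where $\zeta_i$ is the symbol of $\partial_i$. The support of a coherent $\mathcal{D}$-module is an analytic set, and every $\mathcal{O}$-submodule generated by one section is $\mathcal{O}$-coherent. By a theorem of Kashiwara, $\mathcal{O}(\star D)$ is a holonomic $\mathcal{D}$-module: it is coherent, and its characteristic variety in $T^*X$ has dimension $n$. Until Section~\ref{sec:low} only coherence is used.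

\subsection*{First-order annihilators}
For $v\in\mathcal{V}$ put $\alpha_v=v(h)/h\in\mathcal{O}$; the map $v\mapsto\alpha_v$ is $\mathcal{O}$-linear. An operator $a+\delta$ of order at most one, with $a$ a function and $\delta$ a vector field, sends $1/h$ to $(ah-\delta(h))/h^2$. It kills $1/h$ if and only if $\delta\in\mathcal{V}$ and $a=\alpha_\delta$. For a free divisor with basis $(v_i)$ of $\mathcal{V}$ at a point $p$, generation by operators of order one therefore means
\begin{equation}\label{eq:A}
\operatorname{Ann}_{\mathcal{D}_p}(1/h)=\sum_i\mathcal{D}_p\,(v_i+\alpha_{v_i}).\tag{A}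
\end{equation}
We call this \emph{condition} (A) \emph{at $p$}. It does not depend on the choice of $h$; see (K2) below.

\section{The logarithmic Spencer complex and its restrictions}\label{sec:spencer}

In this section $D$ is free and $\mathcal{V}$ has a basis on $X$.

\subsection{The complex}
Let $\mathcal{N}$ be a right $\mathcal{D}$-module. For $m\in\mathcal{N}$ and $v\in\mathcal{V}$ put $m*v=m(v+\alpha_v)$. Expanding $[v,v'](h)=v(\alpha_{v'}h)-v'(\alpha_vh)$ gives $\alpha_{[v,v']}=v(\alpha_{v'})-v'(\alpha_v)$, hence $(m*v)*v'-(m*v')*v=m*[v,v']$: the operation $*$ makes $\mathcal{N}$ a right module over the complex Lie algebra $\mathcal{V}$. Put $K_k(\mathcal{N})=\mathcal{N}\otimes_{\mathcal{O}}\wedge^k\mathcal{V}$ and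
\begin{multline}\label{eq:d}
d(m\otimes v_1\wedge\dots\wedge v_k)=\sum_i(-1)^{i-1}\,m*v_i\otimes v_1\wedge\dots\widehat{v_i}\dots\wedge v_k\\
+\sum_{i<j}(-1)^{i+j}\,m\otimes[v_i,v_j]\wedge v_1\wedge\dots\widehat{v_i}\dots\widehat{v_j}\dots\wedge v_k .
\end{multline}

\begin{lemma}\label{lem:complex}
Formula \eqref{eq:d} defines a map $d:K_k(\mathcal{N})\to K_{k-1}(\mathcal{N})$, and $d^2=0$.
\end{lemma}

\begin{proof}
On $\mathcal{N}\otimes_{\mathbf{C}}\wedge_{\mathbf{C}}\mathcal{V}$ the formula is the Chevalley--Eilenberg differential of the Lie algebra $\mathcal{V}$ with coefficients in the right module $\mathcal{N}$, so its square is zero. It remains to see that it descends to the tensor and exterior products over $\mathcal{O}$. By antisymmetry it suffices to compare the images of $m\otimes av_1\wedge v_2\wedge\cdots$ and $ma\otimes v_1\wedge v_2\wedge\cdots$ in $K_{k-1}(\mathcal{N})$ for $a\in\mathcal{O}$. The terms removing the first factor agree because $m*(av_1)=(ma)*v_1$, and the bracket terms with $i,j\ge2$ agree. For $j\ge2$ we have $(m*v_j)a=(ma)*v_j+m\,v_j(a)$,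 which produces an extra term $(-1)^{j-1}m\,v_j(a)\otimes v_1\wedge\dots\widehat{v_j}\cdots$, and $[av_1,v_j]=a[v_1,v_j]-v_j(a)v_1$, which produces the extra term $-(-1)^{1+j}m\,v_j(a)\otimes v_1\wedge\dots\widehat{v_j}\cdots$. These cancel.
\end{proof}

Two formulas will do all the computing. For a basis $v_1,\dots,v_n$ and $I=\{i_1<\dots<i_k\}$ write $v_I=v_{i_1}\wedge\dots\wedge v_{i_k}$.

\begin{lemma}\label{lem:rules}
\begin{enumerate}
\item[(a)] \emph{(Trace formula.)} Suppose that $[v_i,v_j]=c_{ij}v_j-c_{ji}v_i$ with $c_{ij}\in\mathcal{O}$ for all $i\ne j$. Then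
\[
d(m\otimes v_I)=\sum_{a=1}^k(-1)^{a-1}\,m\Big(v_{i_a}+\alpha_{v_{i_a}}-\sum_{j\in I\setminus i_a}c_{i_aj}\Big)\otimes v_{I\setminus i_a}.
\]
In words: when the factor $v$ is removed, one subtracts from $v+\alpha_v$ the coefficient of $v'$ in $[v,v']$ for each remaining factor $v'$.
\item[(b)] \emph{(Homotopy formula.)} Let $\Gamma\in\mathcal{V}$ and $s(m\otimes\omega)=m\otimes\Gamma\wedge\omega$. If $[\Gamma,u_j]=\omega_ju_j$ with constants $\omega_j$ for fields $u_1,\dots,u_k\in\mathcal{V}$, then
\[
(ds+sd)(m\otimes u_1\wedge\dots\wedge u_k)=\Big(m*\Gamma-\sum_j\omega_j\,m\Big)\otimes u_1\wedge\dots\wedge u_k .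
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $v=v_i$ and $v'=v_j$ be the $a$-th and $b$-th factors of $v_I$, $a<b$. Their bracket term in \eqref{eq:d} has sign $(-1)^{a+b}$. Moving $v'$ from the front to its place in $v_{I\setminus i}$ costs $(-1)^{b-2}$, so $c_{ij}v_j$ contributes $-(-1)^{a-1}mc_{ij}\otimes v_{I\setminus i}$. Moving $v$ to its place in $v_{I\setminus j}$ costs $(-1)^{a-1}$, so $-c_{ji}v_i$ contributes $-(-1)^{b-1}mc_{ji}\otimes v_{I\setminus j}$.

(b) Expand $d(m\otimes\Gamma\wedge u_1\wedge\dots\wedge u_k)$. Removing $\Gamma$ gives $m*\Gamma\otimes u_1\wedge\dots\wedge u_k$. The bracket of $\Gamma$ with $u_j$ has sign $(-1)^j$, and moving $[\Gamma,u_j]$ to the $j$-th place costs $(-1)^{j-1}$, which gives $-\omega_jm\otimes u_1\wedge\dots\wedge u_k$. Each remaining term is the negative of the corresponding term of $sd(m\otimes u_1\wedge\dots\wedge u_k)$: removing $u_i$ has sign $(-1)^i$ instead of $(-1)^{i-1}$, and $[u_i,u_j]\wedge\Gamma=-\Gamma\wedge[u_i,u_j]$.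
\end{proof}

Let $K=K(\mathcal{D})$, a complex of free left $\mathcal{D}$-modules of finite rank with $\mathcal{D}$-linear differential. Since $(v+\alpha_v)(1/h)=0$, the map $K_0=\mathcal{D}\to\mathcal{O}(\star D)$, $P\mapsto P(1/h)$, vanishes on $d(K_1)$. Let $K^+$ be the complex obtained by placing $\mathcal{O}(\star D)$ in degree $-1$. We record four properties.

\begin{enumerate}
\item[(K1)] $H_0(K^+)=\operatorname{Ann}_{\mathcal{D}}(1/h)\big/\sum_i\mathcal{D}(v_i+\alpha_{v_i})$, so (A) holds at $p$ if and only if $H_0(K^+)_p=0$. Also $H_{-1}(K^+)=\mathcal{O}(\star D)/\mathcal{D}h^{-1}$, and $H_k(K^+)=H_k(K)$ for $k\ge1$.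
\item[(K2)] $K^+$ does not depend on $h$ up to isomorphism. For a unit $u$ the function attached to $uh$ is $\alpha_v+v(u)/u$, and $u^{-1}(v+\alpha_v)u=v+\alpha_v+v(u)/u$. So $P\otimes\omega\mapsto Pu\otimes\omega$, together with the identity of $\mathcal{O}(\star D)$, is an isomorphism from the complex for $h$ to the complex for $uh$.
\item[(K3)] All $H_j(K^+)$ are coherent $\mathcal{D}$-modules, because all terms of $K^+$ are. In particular, if $H_j(K^+)_p=0$ then $H_j(K^+)$ vanishes near $p$.
\item[(K4)] $K^+$ is exact off $D$. Filter $K$ by $F_mK_k=F_{m-k}\mathcal{D}\otimes\wedge^k\mathcal{V}$. Only the terms $Pv_i$ of \eqref{eq:d} survive in the graded complex, so $\operatorname{gr}K$ is the Koszul complex over $\mathcal{O}[\zeta]$ of the symbols of a basis of $\mathcal{V}$. Off $D$ take $h=1$ and the basis $\partial_i$; the Koszul complex of $\zeta_1,\dots,\zeta_n$ resolves $\mathcal{O}$. A filtered complex whose filtration is exhaustive and bounded below and whose graded complex is exact is itself exact, by induction on the filtration level.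
\end{enumerate}

\subsection{Restriction to a submanifold}
The homology of $K^+$ is hard to compute directly because $\mathcal{D}$ is large and the logarithmic fields do not act on it with eigenvectors. Suppose however that we already know exactness outside a submanifold $Z$. A $\mathcal{D}$-module supported on $Z$ is determined by the elements killed by the equations of $Z$, and these are found by tensoring with $\mathcal{O}_Z$. On the tensored complex, Euler fields normal to $Z$ act diagonally.

Let $(w_1,\dots,w_c,t)$ be coordinates near $p\in Z=\{w=0\}$, let $I_Z=(w_1,\dots,w_c)$, and regard $\mathcal{D}_Z$ as the subring of $\mathcal{D}$ of operators in $t$ alone; it commutes with the $w_i$. All modules are stalks at $p$. The quotient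
\[
\mathcal{N}_Z=\mathcal{D}/I_Z\mathcal{D}=\bigoplus_\beta\mathcal{D}_Z\,\partial_w^\beta\cong\mathcal{D}_Z[\eta_1,\dots,\eta_c]
\]
is a free left $\mathcal{D}_Z$-module and a right $\mathcal{D}$-module. Since $\partial_w^\beta w_i\equiv\beta_i\partial_w^{\beta-e_i}$ modulo $I_Z\mathcal{D}$, the right action is as follows:
\begin{equation}\label{eq:action}
w_i\ \text{acts as}\ \partial/\partial\eta_i,\qquad\partial_{w_i}\ \text{acts as}\ \eta_i,\qquad w_i\partial_{w_i}\ \text{acts as}\ \eta_i\,\partial/\partial\eta_i,
\end{equation}
and $\mathcal{D}_Z$ acts by right multiplication on the coefficients. Put $K^Z=K(\mathcal{N}_Z)=K/I_ZK$.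

For commuting operators $w_1,\dots,w_c$ on a module $M$, let $\operatorname{Kos}(w;M)$ be the Koszul complex, in homological degrees $0,\dots,c$, so that $H_0=M/\sum w_iM$ and $H_c=\{s:w_is=0\text{ for all }i\}$.

\begin{lemma}\label{lem:weyl}
Let $M$ be a left module over the Weyl algebra generated by $w_1,\dots,w_c$, $\partial_1,\dots,\partial_c$, in which every element is killed by a power of each $w_i$. Let $T=\{s\in M:w_is=0\text{ for all }i\}$. Then $M=\bigoplus_\beta\partial^\beta T$, each map $\partial^\beta:T\to\partial^\beta T$ is bijective, and $\operatorname{Kos}(w;M)$ has homology $T$ in degree $c$ and zero in other degrees.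
\end{lemma}

\begin{proof}
Let first $c=1$. We show by induction on $k$ that $w^km=0$ implies $m\in\sum_{j<k}\partial^jT$; for $k\le1$ this is the definition of $T$. For $k\ge2$ we have $w^{k-1}(w\partial+k)m=\partial w^km=0$ and $w^{k-1}(wm)=0$, so $(w\partial+k)m$ and $wm$ lie in $\sum_{j<k-1}\partial^jT$, and $(k-1)m=(w\partial+k)m-\partial(wm)$ lies in $\sum_{j<k}\partial^jT$. For $s\in T$ we have $w\partial^{j+1}s=-(j+1)\partial^js$. Thus $w\partial$ acts on $\partial^jT$ as $-(j+1)$, so the sum is direct; $w^j\partial^js=(-1)^jj!\,s$, so $\partial^j$ is injective on $T$; and $w$ is surjective with kernel $T$.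

For $c>1$, the kernel $T_1$ of $w_1$ is a module over the Weyl algebra in the remaining variables and satisfies the hypothesis. The decomposition follows by induction. As $w_1$ is surjective, the inclusion of $T_1$, placed in degree $1$, into $\operatorname{Kos}(w_1;M)$ is a quasi-isomorphism commuting with $w_2,\dots,w_c$, so $\operatorname{Kos}(w;M)$ is quasi-isomorphic to $\operatorname{Kos}(w_2,\dots,w_c;T_1)$ shifted up by one.
\end{proof}

\begin{proposition}\label{prop:restrict}
Let $p\in Z\subset D$ with $Z$ a submanifold of codimension $c$, and assume that $K^+$ is exact off $Z$ near $p$. Put $T_j=\{s\in H_j(K^+)_p:w_is=0\text{ for all }i\}$. Then $H_{c+j}(K^Z)\cong T_j$ as left $\mathcal{D}_Z$-modules for all $j\in\mathbf{Z}$, and $H_j(K^+)_p=0$ if and only if $H_{c+j}(K^Z)=0$. In particular \emph{(A)} holds at $p$ if and only if $H_c(K^Z)=0$.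
\end{proposition}

\begin{proof}
By (K3), $H_j(K^+)$ is coherent, and it is supported on $Z$ near $p$. For a section $s$, the $\mathcal{O}$-coherent module $\mathcal{O}s$ is supported on $Z$, so $s$ is killed by a power of $I_Z$ by the Nullstellensatz. Lemma~\ref{lem:weyl} applies: $\operatorname{Kos}(w;H_j(K^+)_p)$ has homology $T_j$ in degree $c$ only, and $T_j=0$ if and only if $H_j(K^+)_p=0$. The spectral sequence of the double complex $\operatorname{Kos}(w;K^+)$, with $w_i$ acting on the left, then degenerates and shows that the total complex has $H_{c+j}=T_j$.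

On the homology of $\operatorname{Kos}(w;\mathcal{O}(\star D))$ the function $h$ acts bijectively, and it acts by zero because $h\in I_Z$; here $Z\subset D$ is used. So this complex is acyclic, and $\operatorname{Kos}(w;K^+)\to\operatorname{Kos}(w;K)$ is a quasi-isomorphism of total complexes. Each $K_k$ is a free left $\mathcal{O}$-module, so $\operatorname{Kos}(w;K_k)$ resolves $K_k/I_ZK_k$, and the total complex of $\operatorname{Kos}(w;K)$ is quasi-isomorphic to $K^Z$. All maps are $\mathcal{D}_Z$-linear because $\mathcal{D}_Z$ commutes with the $w_i$.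
\end{proof}

\begin{example}\label{ex:point}
Let $D=Z=\{w=0\}\subset\mathbf{C}$, $h=w$, $\mathcal{V}=\mathcal{O}\,w\partial_w$, $\alpha=1$. By \eqref{eq:action}, $K^Z$ is the map $\mathbf{C}[\eta]\to\mathbf{C}[\eta]$, $\eta^\beta\mapsto(\beta+1)\eta^\beta$, which is bijective. With (K4), Proposition~\ref{prop:restrict} shows that $K^+$ is exact: $1/w$ generates $\mathcal{O}[1/w]$ and its annihilator is $\mathcal{D}(w\partial_w+1)$.
\end{example}

\subsection{Positive Euler fields}
The computation of Example~\ref{ex:point} works whenever a logarithmic Euler field with positive weights contracts to $Z$ and no basis field has negative weight.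

\begin{proposition}\label{prop:euler}
Let $p\in Z=\{w_1=\dots=w_c=0\}\subset D$, $c\ge1$, and assume that $K^+$ is exact off $Z$ near $p$. Suppose that $\Gamma=\sum_i\nu_iw_i\partial_{w_i}$, with constants $\nu_i>0$, is logarithmic, and that $\mathcal{V}_p$ has a basis $v_1,\dots,v_n$ with $[\Gamma,v_i]=\omega_iv_i$ for constants $\omega_i\ge0$. Then $K^+$ is exact at $p$.
\end{proposition}

\begin{proof}
By Saito's criterion and (K2) we may take for $h$ the coefficient determinant, so that $v_1\wedge\dots\wedge v_n=h\,\tau$, where $\tau$ is the wedge product of the coordinate fields $\partial_{w},\partial_t$. Take the Lie derivative along $\Gamma$. Since $[\Gamma,\partial_{w_i}]=-\nu_i\partial_{w_i}$ and $[\Gamma,\partial_t]=0$, we get $(\sum\omega_i)h=\Gamma(h)-(\sum\nu_i)h$, that is,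
\begin{equation}\label{eq:tracealpha}
\alpha_\Gamma=\sum_{i=1}^n\omega_i+\sum_{i=1}^c\nu_i .
\end{equation}
By Lemma~\ref{lem:rules}(b) and \eqref{eq:action}, the chain map $ds+sd$ of $K^Z$ multiplies $P\eta^\beta\otimes v_I$ ($P\in\mathcal{D}_Z$) by
\[
\sum_i\nu_i\beta_i+\alpha_\Gamma-\sum_{i\in I}\omega_i=\sum_i\nu_i(\beta_i+1)+\sum_{i\notin I}\omega_i>0 .
\]
So $ds+sd$ is an automorphism of $K^Z$ that induces zero on homology, $K^Z$ is acyclic, and Proposition~\ref{prop:restrict} applies.
\end{proof}

\begin{corollary}\label{cor:models}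
$K^+$ is exact at every point at which, in suitable coordinates $(w,t)$ centered at the point, $D$ is
\begin{enumerate}
\item[(i)] a normal crossing divisor $\{w_1\cdots w_c=0\}$, $c\ge0$, or
\item[(ii)] $\{w_1w_2(w_1^a+w_2^b)=0\}$ with $a,b\ge1$.
\end{enumerate}
\end{corollary}

\begin{proof}
(i) Induct on $c$; the case $c=0$ is (K4). For $c\ge1$ let $Z=\{w_1=\dots=w_c=0\}$; off $Z$ fewer components meet. Take $\Gamma=\sum w_i\partial_{w_i}$ and the basis $w_i\partial_{w_i},\partial_t$, all of weight $0$.

(ii) Put $g=w_1^a+w_2^b$ and $h=w_1w_2g$. Off $Z=\{w_1=w_2=0\}$ the divisor is smooth or empty, so (i) applies there. Let $\Gamma=bw_1\partial_{w_1}+aw_2\partial_{w_2}$. Then $\Gamma(h)=(a+b+ab)h$ and $gw_1\partial_{w_1}(h)=(g+aw_1^a)h$, and the fields $\Gamma$, $gw_1\partial_{w_1}$, $\partial_t$ have determinant $\pm a\,h$. They form a basis, of weights $0$, $ab$, $0$.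
\end{proof}

\section{The shape of a counterexample}\label{sec:shape}

\subsection{An obstruction to LCT in local cohomology}
Let $B$ be a polydisc with coordinates $(\xi_1,\dots,\xi_c,z)$, centered at a point of $S=\{\xi=0\}$. For $I\subset\{1,\dots,c\}$ let $U_I=B\cap\{\prod_{i\in I}\xi_i\neq0\}$, so $U_\emptyset=B$. The sets $U_I$ are Stein and the $U_{\{i\}}$ cover $B\setminus S$. Hence, by Cartan's Theorem~B and Leray's theorem, for a coherent sheaf $\mathcal{F}$ the cohomology with supports $H^q_S(B,\mathcal{F})$ is computed by the augmented \v{C}ech complex $\check C^q(\mathcal{F})=\bigoplus_{|I|=q}\mathcal{F}(U_I)$, functorially for $\mathbf{C}$-linear maps of sheaves.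

For $\mathcal{F}=\mathcal{O}$, expand in Laurent series in $\xi$ and split each function according to the set $N$ of indices whose exponent is negative. The part of type $N$ is holomorphic on $U_N$, so it occurs in $\mathcal{O}(U_I)$ exactly when $I\supset N$, and the \v{C}ech complex splits as the sum over $N$ of copies of the augmented cochain complex of the simplex with vertex set $\{1,\dots,c\}\setminus N$. That complex is exact unless $N=\{1,\dots,c\}$. Therefore $H^q_S(B,\mathcal{O})=0$ for $q\ne c$, and
\begin{equation}\label{eq:cech}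
H^c_S(B,\mathcal{O})=\mathcal{O}(U_{\{1,\dots,c\}})\Big/\sum_i\mathcal{O}(U_{\{1,\dots,c\}\setminus i})
\end{equation}
is the space of Laurent series in which every $\xi_i$ has negative exponent. Vector fields on $B$ act on it by differentiating representatives.

\begin{proposition}\label{prop:obstruction}
Let $D\subset B$ be a free divisor containing $S$, with basis $v_1,\dots,v_n$ of $\mathcal{V}$ on $B$. If LCT holds at all points of $B$, then the only class $u\in H^c_S(B,\mathcal{O})$ with $v_1u=\dots=v_nu=0$ is $u=0$.
\end{proposition}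

\begin{proof}
LCT and the Grothendieck--Deligne theorem give $\Omega^\bullet_B(\log D)\simeq Rj_*\mathbf{C}$. Since $B\setminus D\subset B\setminus S$, the restriction $R\Gamma(B,Rj_*\mathbf{C})\to R\Gamma(B\setminus S,Rj_*\mathbf{C})$ is an isomorphism, both sides being $R\Gamma(B\setminus D,\mathbf{C})$. So $R\Gamma_S(B,\Omega^\bullet(\log D))=0$. Each $\Omega^p(\log D)$ is free, so in the spectral sequence $H^q_S(B,\Omega^p(\log D))\Rightarrow0$ only the row $q=c$ is nonzero, and the complex $H^c_S(B,\Omega^\bullet(\log D))$ is exact. Its first map is $u\mapsto\sum_iv_i(u)\,\omega_i$ and must be injective.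
\end{proof}

The simplest candidates for $u$ are the classes $\varphi(z)/(\xi_1\cdots\xi_c)$, which are nonzero for $\varphi\ne0$ and are killed by each $\xi_i$.

\begin{lemma}\label{lem:residue}
Let $v$ be a vector field on $B$ with $v(\xi_i)=\sum_ja_{ij}\xi_j$, $a_{ij}\in\mathcal{O}(B)$. Put $\operatorname{tr}_S(v)=\sum_ia_{ii}|_S$. Then in $H^c_S(B,\mathcal{O})$
\[
v\Big(\frac{\varphi(z)}{\xi_1\cdots\xi_c}\Big)=\frac{v(\varphi)|_S-\operatorname{tr}_S(v)\,\varphi}{\xi_1\cdots\xi_c}.
\]
\end{lemma}

\begin{proof}
The left side is $\big(v(\varphi)-\varphi\sum_{i,j}a_{ij}\xi_j/\xi_i\big)/(\xi_1\cdots\xi_c)$. A term with $j\neq i$ has no pole along $\xi_j=0$, so it lies in the denominator of \eqref{eq:cech}; and the class of $g/(\xi_1\cdots\xi_c)$ depends only on $g|_S$.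
\end{proof}

If some $\sum\nu_i\xi_i\partial_{\xi_i}$ with all $\nu_i>0$ is logarithmic, it multiplies the Laurent monomial $\xi^{-\beta}$ by $-\sum\nu_i\beta_i\ne0$, and no obstruction exists. To violate LCT along $S$ we want instead that the logarithmic fields vanishing on $S$ have normal trace zero. At the same time, to apply Proposition~\ref{prop:restrict} with $Z=S$, we want positive Euler fields at the points off $S$. Both wishes are met by the following device: let $E_x$ be an Euler field in some of the normal variables that is \emph{not} logarithmic, but such that suitable perturbations $X_i=\xi_iE_x+\cdots$, $i=1,\dots,c$, are. Off $S$ one divides $X_i$ by $\xi_i$ and recovers an Euler field; on $S$ the $X_i$ have normal trace zero.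

\subsection{A three-dimensional model}
By Proposition~\ref{prop:restrict}, we look for a divisor with $H_c(K^S)=0$ but $H_k(K^S)\neq0$ for some $k>c$. In the example $c=4$, and the basis consists of $X_1,\dots,X_4$ and four more fields $E,R,\tilde\theta_x,\tilde\theta_y$. The $X_i$ behave on $\mathcal{N}_S$ like the sequence $\partial/\partial\eta_1,\dots,\partial/\partial\eta_4$, whose Koszul homology sits in degree $4$. The field $R$ does not vanish at the base point and only reflects a product structure. What remains is modeled by the Lie algebra with basis $E,\theta,\theta'$ and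
\[
[E,\theta]=3\theta,\qquad[E,\theta']=-2\theta',\qquad[\theta,\theta']=0,
\]
acting on the right on $\mathbf{C}$, with $E$ acting as $1$ and $\theta,\theta'$ as $0$. The trace formula gives $d\theta=d\theta'=d(\theta\wedge\theta')=0$ and
\[
dE=1,\quad d(E\wedge\theta)=(1-3)\theta,\quad d(E\wedge\theta')=(1+2)\theta',\quad d(E\wedge\theta\wedge\theta')=(1-3+2)\,\theta\wedge\theta'=0 .
\]
The homology vanishes in degrees $0$ and $1$ and is one-dimensional in degrees $2$ and $3$. Degree $0$ of the model corresponds to degree $c$ of $K^S$, hence to (A), and there the homology dies because $E$ acts by $1\ne0$. In the top degrees it survives because $1-3+2=0$. In the example this identity is an instance of \eqref{eq:tracealpha}, whose derivation does not use the signs of the weights: it says that the weights $(1,1,-1,-1)$ of $E$ on the coordinates normal to $S$ have sum zero, which is also why $E$ kills the classes of Lemma~\ref{lem:residue}. Weights of both signs are essential to the model. It serves as a guide only; the proofs below do not refer to it.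

\section{The divisor}\label{sec:divisor}

\subsection{Definition}
Let $x_1,x_2,y_1,y_2,z_1,\dots,z_4$ be coordinates on $\mathbf{C}^8$, let $p_0=(0,0,0,0,1,1,1,1)$, and let $X$ be a polydisc centered at $p_0$ on which all $z_i\ne0$. Put $\xi=(\xi_1,\dots,\xi_4)=(x_1,x_2,y_1,y_2)$ and $S=\{\xi=0\}$. Define
\[
l_3=x_1+x_2,\quad l_4=x_1-x_2,\quad l_5=x_1+2x_2,\quad r_1=y_1+y_2,\quad r_2=y_1-y_2,
\]
\[
L=x_1x_2l_3l_4l_5,\qquad Q=y_1y_2r_1r_2 .
\]
The five factors of $L$ are the \emph{$x$-lines}, the four factors of $Q$ the \emph{$y$-lines}. Let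
\[
m_1=x_2^2r_1,\quad m_2=x_1^2r_2,\quad m_3=l_3y_2^2,\quad m_4=l_4y_1^2,
\]
\[
M_0=m_1m_2m_3m_4,\qquad M_i=\xi_iM_0/m_i\quad(1\le i\le4),
\]
\[
f=M_0+\sum_{i=1}^4z_iM_i,\qquad h=LQf,\qquad D=\{h=0\}\subset X .
\]
Each $M_c$ is a product of lines; Table~\ref{tab:exp} lists the exponents. The polynomial $M_0$ has bidegree $(6,6)$ in $(x,y)$, and $M_1,\dots,M_4$ have bidegree $(5,5)$.

\begin{table}[ht]
\centering
\begin{tabular}{c|ccccc|cccc}
 & $x_1$ & $x_2$ & $l_3$ & $l_4$ & $l_5$ & $y_1$ & $y_2$ & $r_1$ & $r_2$\\ \hline
$M_0$ & 2 & 2 & 1 & 1 & 0 & 2 & 2 & 1 & 1\\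
$M_1$ & 3 & 0 & 1 & 1 & 0 & 2 & 2 & 0 & 1\\
$M_2$ & 0 & 3 & 1 & 1 & 0 & 2 & 2 & 1 & 0\\
$M_3$ & 2 & 2 & 0 & 1 & 0 & 3 & 0 & 1 & 1\\
$M_4$ & 2 & 2 & 1 & 0 & 0 & 0 & 3 & 1 & 1
\end{tabular}
\caption{Exponent of each of the nine lines in $M_0,\dots,M_4$. Every column except that of $l_5$ contains exactly one zero, in one of the rows $M_1,\dots,M_4$.}
\label{tab:exp}
\end{table}

The choices are explained by the vector fields. Let $E_x=\sum x_j\partial_{x_j}$, $E_y=\sum y_j\partial_{y_j}$, $Y_i=\partial_{z_i}$, $E_z=\sum z_iY_i$, and
\[
E=E_x-E_y,\qquad R=E_x+E_z,\qquad X_i=\xi_iE_x-m_iY_i\quad(1\le i\le4).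
\]
The polynomial $f$ is the determinant of $R,X_1,\dots,X_4$ (see the proof of Proposition~\ref{prop:free}). The bidegrees of the $m_i$ are those for which the $X_i$ are closed under brackets and are eigenvectors of $E$ and $R$. The $m_i$ are pairwise coprime and $\xi_i\nmid m_i$; otherwise some line would divide $M_0,\dots,M_4$ and $h$ would not be reduced. They are products of lines so that the Hamiltonian fields
\[
\theta_x=L_{x_2}\partial_{x_1}-L_{x_1}\partial_{x_2},\qquad\theta_y=Q_{y_2}\partial_{y_1}-Q_{y_1}\partial_{y_2}
\]
can be corrected to logarithmic fields, as follows. We have $\theta_xL=0$. If $L=lL'$ with $l$ an $x$-line, then $\theta_x(l)$ is the Jacobian determinant of $(l,lL')$, which is $l$ times the Jacobian determinant of $(l,L')$, a form of degree $3$ in $x$. Also $\theta_x$ kills functions of $y$. So for every product $m$ of lines, $\theta_x(m)=\lambda^x(m)\,m$, where $\lambda^x(m)$ is zero or a form of degree $3$ in $x$, and $\lambda^x(mm')=\lambda^x(m)+\lambda^x(m')$. The same argument with $Q=rQ'$ gives $\theta_yQ=0$ and $\theta_y(m)=\lambda^y(m)\,m$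 with $\lambda^y(m)$ zero or a form of degree $2$ in $y$. For $(\theta,\lambda)=(\theta_x,\lambda^x)$ or $(\theta_y,\lambda^y)$ put
\[
\kappa_i=\lambda(\xi_i)-\lambda(m_i)=\lambda(M_i)-\lambda(M_0),\qquad\tilde\theta=\theta-\sum_{i=1}^4z_i\kappa_iY_i .
\]

\subsection{Freeness}

\begin{proposition}\label{prop:free}
The function $h$ is reduced at every point of $X$, the divisor $D$ is free, and $X_1,\dots,X_4,E,R,\tilde\theta_x,\tilde\theta_y$ form a basis of $\mathcal{V}$ on $X$, with
\[
\alpha_{X_i}=10\,\xi_i,\qquad\alpha_E=1,\qquad\alpha_R=11,\qquad\alpha_{\tilde\theta}=\lambda(M_0).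
\]
\end{proposition}

\begin{proof}
\emph{Reducedness.} Fix $p\in X$. The lines vanishing at $p$ are pairwise non-associate primes of $\mathcal{O}_p$, and the others are units. By Table~\ref{tab:exp}, no line vanishing at $p$ divides all of $M_1,\dots,M_4$. If such a line divided $f$, it would divide $Y_if=M_i$ for all $i$. If $\pi^2\mid f$ with $\pi$ prime, then $\pi\mid Y_if=M_i$ for all $i$, so $\pi$ would be associate to a line dividing all $M_i$. So $f$ is squarefree and prime to $LQ$.

\emph{The fields are logarithmic.} The bidegrees give $E_xf=E_yf=5f+M_0$, and $E_zf=f-M_0$. Using $m_iM_i=\xi_iM_0$,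
\[
Ef=0,\qquad Rf=6f,\qquad X_if=\xi_i(5f+M_0)-m_iM_i=5\xi_if,
\]
\[
\tilde\theta f=\lambda(M_0)M_0+\sum_iz_i(\lambda(M_i)-\kappa_i)M_i=\lambda(M_0)f .
\]
On $LQ$, of bidegree $(5,4)$, the fields $E$, $R$, $X_i$, $\tilde\theta$ act by multiplication with $5-4$, $5$, $5\xi_i$, $0$. Adding gives the values of $\alpha$.

\emph{The determinant.} With respect to $E_x,Y_1,\dots,Y_4$, the fields $R,X_1,\dots,X_4$ have the coefficient matrix
\[
\begin{pmatrix}1&z\\ \xi&-\operatorname{diag}(m)\end{pmatrix},\qquad\det=\prod_im_i\cdot\Big(1+\sum_iz_i\xi_i/m_i\Big)=f .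
\]
So $R\wedge X_1\wedge\dots\wedge X_4=f\,E_x\wedge Y_1\wedge\dots\wedge Y_4$. Modulo $E_x,Y_1,\dots,Y_4$, the fields $E,\tilde\theta_x,\tilde\theta_y$ equal $-E_y,\theta_x,\theta_y$. By Euler's identity $E_x\wedge\theta_x=-5L\,\partial_{x_1}\wedge\partial_{x_2}$ and $E_y\wedge\theta_y=-4Q\,\partial_{y_1}\wedge\partial_{y_2}$. The determinant of the eight fields is thus $\pm20\,LQf$, and Saito's criterion applies.
\end{proof}

\subsection{Brackets}
Let $\varepsilon=(1,1,0,0)$, $\mu=(2,2,1,1)$ and $e=(1,1,-1,-1)$. Then $\varepsilon_i$ is the $x$-degree of $\xi_i$, $\mu_i=\varepsilon_i+1$ is the $x$-degree of $m_i$, and $E\xi_i=e_i\xi_i$, $Em_i=e_im_i$.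

\begin{lemma}\label{lem:brackets}
The basis of Proposition~\ref{prop:free} satisfies
\begin{gather*}
[X_i,X_j]=\mu_j\xi_iX_j-\mu_i\xi_jX_i,\qquad[E,X_i]=e_iX_i,\qquad[R,X_i]=\varepsilon_iX_i,\\
[\tilde\theta_x,X_i]=\lambda^x(\xi_i)X_i-3\xi_i\tilde\theta_x,\qquad[\tilde\theta_y,X_i]=\lambda^y(\xi_i)X_i,\\
[E,\tilde\theta_x]=[R,\tilde\theta_x]=3\tilde\theta_x,\qquad[E,\tilde\theta_y]=-2\tilde\theta_y,\qquad[R,\tilde\theta_y]=[E,R]=[\tilde\theta_x,\tilde\theta_y]=0 .
\end{gather*}
In particular the bracket of any two basis fields $v,v'$ lies in $\mathcal{O}v+\mathcal{O}v'$, so the trace formula applies.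
\end{lemma}

\begin{proof}
Since $E_x$ and the $Y_i$ commute and the $Y_i$ kill functions of $\xi$,
\[
[X_i,X_j]=(\varepsilon_j-\varepsilon_i)\xi_i\xi_jE_x-\mu_j\xi_im_jY_j+\mu_i\xi_jm_iY_i,
\]
and $\varepsilon_j-\varepsilon_i=\mu_j-\mu_i$ gives the first formula. The field $E$ commutes with $E_x$ and $Y_i$ and multiplies both $\xi_i$ and $m_i$ by $e_i$. Next $[R,\xi_iE_x]=\varepsilon_i\xi_iE_x$ and, as $[E_z,Y_i]=-Y_i$, $[R,m_iY_i]=(\mu_i-1)m_iY_i=\varepsilon_im_iY_i$.

Let $\sigma=3$ for $\theta_x$ and $\sigma=0$ for $\theta_y$, so that $[\theta,E_x]=-\sigma\theta$ and $E_x\kappa_j=\sigma\kappa_j$. Expanding $[\theta-\sum_jz_j\kappa_jY_j,\ \xi_iE_x-m_iY_i]$ gives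
\[
[\tilde\theta,X_i]=\lambda(\xi_i)\xi_iE_x-\sigma\xi_i\theta-\lambda(m_i)m_iY_i+\sigma\xi_i\sum_jz_j\kappa_jY_j-\kappa_im_iY_i,
\]
and $\lambda(m_i)+\kappa_i=\lambda(\xi_i)$ turns this into $\lambda(\xi_i)X_i-\sigma\xi_i\tilde\theta$.

For the last line, every term of $\tilde\theta_x$ has weight $3$ for $E_x$ and weight $0$ for $E_y$ and $E_z$; every term of $\tilde\theta_y$ has weight $2$ for $E_y$ and weight $0$ for $E_x$ and $E_z$; and $E_x,E_y,E_z$ commute. Finally $\theta_x,\theta_y,z_1Y_1,\dots,z_4Y_4$ commute with each other, and $\theta_x\kappa_j^y=\theta_y\kappa_j^x=0$, so $[\tilde\theta_x,\tilde\theta_y]=0$.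
\end{proof}

\section{Failure of logarithmic comparison}\label{sec:fails}

\begin{proposition}\label{prop:fails}
LCT does not hold for the germ of $D$ at $p_0$.
\end{proposition}

\begin{proof}
Let $B\subset X$ be any polydisc centered at $p_0$. We have $S\subset D$. The class
\[
u=\frac{z_1^2}{x_1x_2y_1y_2}\in H^4_S(B,\mathcal{O})
\]
is nonzero by \eqref{eq:cech}. We apply Lemma~\ref{lem:residue} with $\varphi=z_1^2$ to each basis field.
\begin{itemize}
\item $E\xi_j=e_j\xi_j$, so $\operatorname{tr}_S(E)=\sum e_j=0$; and $E\varphi=0$.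
\item $R\xi_j=\varepsilon_j\xi_j$, so $\operatorname{tr}_S(R)=2$; and $R\varphi=E_z(z_1^2)=2\varphi$.
\item $X_i\xi_j=(\varepsilon_j\xi_i)\xi_j$, so $\operatorname{tr}_S(X_i)=0$; and $X_i\varphi=-m_iY_i\varphi$ vanishes on $S$.
\item $\tilde\theta\xi_j=\lambda(\xi_j)\xi_j$ with $\lambda(\xi_j)|_S=0$, so $\operatorname{tr}_S(\tilde\theta)=0$; and $\tilde\theta\varphi=-2\kappa_1z_1^2$ vanishes on $S$.
\end{itemize}
So $u$ is killed by all of $\mathcal{V}$, and by Proposition~\ref{prop:obstruction} LCT fails at some point of $B$. As $B$ is arbitrarily small, LCT fails for the germ.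
\end{proof}

\section{Exactness of $K^+$ away from $S$}\label{sec:off}

To reduce (A) at $p_0$ to a computation on $K^S$, we need the hypothesis of Proposition~\ref{prop:restrict}. We go through the strata in order of decreasing dimension.

\begin{proposition}\label{prop:off}
The complex $K^+$ of $D$ is exact on $X\setminus S$.
\end{proposition}

\subsection{Points with $x\neq0$ and $y\ne0$}\label{ss:a}
At such a point $p$, at most one $x$-line $l$ and at most one $y$-line $r$ vanish. Call $i\in\{1,\dots,4\}$ a \emph{free index} of a line if the line does not divide $M_i$. By Table~\ref{tab:exp} every index is free for $l_5$, and each other line has exactly one free index.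

Suppose first that $M_i(p)\neq0$ for some $i\ge1$. Then either $f(p)\ne0$, or $Y_if(p)\neq0$ and $f$ and the vanishing lines have independent differentials at $p$. In both cases $D$ is a normal crossing divisor or empty at $p$, and Corollary~\ref{cor:models}(i) applies. This case occurs whenever the vanishing lines have a common free index, so it only leaves out the situation in which $l\in\{x_1,x_2,l_3,l_4\}$ and $r$ both vanish at $p$ and their free indices $a$ (of $l$) and $b$ (of $r$) differ.

In that situation $M_a=r^q\cdot\text{unit}$ and $M_b=l^s\cdot\text{unit}$ with $q,s\ge1$, and each $M_c$ with $c\in\{0,\dots,4\}\setminus\{a,b\}$ is divisible by $lr$. We claim that each such $M_c$ lies in $(l\,r^q)$ or in $(r\,l^s)$. If $r\in\{r_1,r_2\}$ then $q=1$ and $M_c\in(l\,r^q)$. If $l\in\{l_3,l_4\}$ then $s=1$ and $M_c\in(r\,l^s)$. Otherwise $l\in\{x_1,x_2\}$ and $r\in\{y_1,y_2\}$; then $b\in\{3,4\}$, so $s=2$, and the exponent of $l$ in $M_c$ is at least $2$, so $M_c\in(r\,l^s)$. It follows that $f=Ar^q+Bl^s$, where $A(p)$ and $B(p)$ are nonzero multiples of $z_a(p)$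 and $z_b(p)$. This is the one place where $z_i\ne0$ is used: $A$ and $B$ are units. The functions $w_1=B^{1/s}l$ and $w_2=A^{1/q}r$ are part of a coordinate system at $p$ in which $D=\{w_1w_2(w_1^s+w_2^q)=0\}$, and Corollary~\ref{cor:models}(ii) applies.

\subsection{Dividing $X_i$ by $\xi_i$}
Let $p\notin S$, choose $i$ with $\xi_i(p)\ne0$, and put
\[
g=m_i/\xi_i,\qquad\Gamma_0=\xi_i^{-1}X_i=E_x-gY_i,\qquad X_j'=X_j-\xi_j\Gamma_0\quad(j\ne i).
\]
The fields $\Gamma_0,E,R,\tilde\theta_x,\tilde\theta_y$ and $X'_j$ ($j\ne i$) form a basis of $\mathcal{V}_p$. We claim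
\begin{equation}\label{eq:gamma0}
\begin{gathered}
[\Gamma_0,X_j']=\mu_jX_j',\qquad[E,X_j']=e_jX_j',\qquad[\Gamma_0,\tilde\theta_x]=3\tilde\theta_x,\\
[\Gamma_0,E]=[\Gamma_0,R]=[\Gamma_0,\tilde\theta_y]=0 .
\end{gathered}
\end{equation}
Indeed, for a field $v$ with $v(\xi_i)=\rho\,\xi_i$ we have $[v,\Gamma_0]=\xi_i^{-1}[v,X_i]-\rho\Gamma_0$. For $v=E,R,\tilde\theta_x,\tilde\theta_y$ the factor $\rho$ is $e_i,\varepsilon_i,\lambda^x(\xi_i),\lambda^y(\xi_i)$, which cancels the $X_i$-term in Lemma~\ref{lem:brackets}; this gives the last four formulas. For $v=X_j$ we have $\rho=\varepsilon_i\xi_j$, so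
\[
[\Gamma_0,X_j]=\mu_jX_j-\mu_i\xi_j\Gamma_0+\varepsilon_i\xi_j\Gamma_0=\mu_jX_j-\xi_j\Gamma_0 .
\]
Together with $[\Gamma_0,\xi_j\Gamma_0]=\varepsilon_j\xi_j\Gamma_0$ and $1+\varepsilon_j=\mu_j$ this gives the first formula. The second follows from $[E,X_j]=e_jX_j$ and $[E,\xi_j\Gamma_0]=e_j\xi_j\Gamma_0$.

\subsection{Points with $x=0$, $y\neq0$}
Here $i\in\{3,4\}$, and $g$ is linear in $x$, so $\Gamma_0(z_i+g)=-g+E_xg=0$. In the coordinates obtained by replacing $z_i$ with $z_i+g$ we have $\Gamma_0=x_1\partial_{x_1}+x_2\partial_{x_2}$. By \eqref{eq:gamma0}, the weights of the basis with respect to $\Gamma_0$ are $2,2,1$ for the $X_j'$, $3$ for $\tilde\theta_x$, and $0$ for the other four fields. All are nonnegative. Near $p$ the points off $Z=\{x=0\}\subset D$ are covered by \S\ref{ss:a}, so Proposition~\ref{prop:euler} applies. (As a check on \eqref{eq:tracealpha}: $\alpha_{\Gamma_0}=10=8+2$.)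

\subsection{Points with $y=0$, $x\neq0$}
Here $i\in\{1,2\}$. The field $\Gamma_0$ does not vanish at $p$, so we use $\Gamma=\Gamma_0-E=E_y-gY_i$. Now $g$ is linear in $y$, so $\Gamma(z_i+g)=0$, and $\Gamma=y_1\partial_{y_1}+y_2\partial_{y_2}$ after replacing $z_i$ with $z_i+g$. By \eqref{eq:gamma0} and Lemma~\ref{lem:brackets}, the weights with respect to $\Gamma$ are $\mu_j-e_j$ for $X_j'$, namely $1$ for the remaining index in $\{1,2\}$ and $2,2$ for $j=3,4$; $3-3=0$ for $\tilde\theta_x$; $0+2=2$ for $\tilde\theta_y$; and $0$ for $\Gamma_0,E,R$. All are nonnegative, and Proposition~\ref{prop:euler} applies with $Z=\{y=0\}\subset D$. (Check: $\alpha_\Gamma=10-1=7+2$.) This completes the proof of Proposition~\ref{prop:off}.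

\section{First-order generation at $p_0$}\label{sec:A}

\begin{proposition}\label{prop:A}
$H_k(K^S)=0$ for $k\le4$. Consequently \emph{(A)} holds for $D$ at $p_0$.
\end{proposition}

The second statement follows from the first by Propositions~\ref{prop:off} and~\ref{prop:restrict} with $Z=S$ and $c=4$. There is no positive Euler field at $p_0$, so no single homotopy contracts $K^S$. Instead we filter so that only the $X_i$ act, show that they concentrate the homology in one degree, and then kill what is left in degree $4$ with $E$.

Write $\mathcal{N}=\mathcal{N}_S=\mathcal{D}_S[\eta_1,\dots,\eta_4]$. By \eqref{eq:action}, $\xi_i$ acts as $\partial_i=\partial/\partial\eta_i$, the cubic form $m_i$ acts as $m_i(\partial_1,\dots,\partial_4)$, the field $E_x$ multiplies $P\eta^\beta$ by $\beta_1+\beta_2$, and $Y_i$ acts by right multiplication on $\mathcal{D}_S$.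

\subsection{Filtration by the number of factors other than the $X_i$}
Let $X_I$ be the monomials in $X_1,\dots,X_4$, and $W_J$ the monomials in $E,R,\tilde\theta_x,\tilde\theta_y$. Let $G_p\subset K^S$ be the sum of the $\mathcal{N}\otimes X_I\wedge W_J$ with $|J|\le p$. By the trace formula, $d$ removes one factor at a time, so the $G_p$ are subcomplexes, $G_4=K^S$, and in $G_p/G_{p-1}$ only the terms removing an $X_i$ survive. Thus $G_p/G_{p-1}=\bigoplus_{|J|=p}C^J$ with $C^J=\bigoplus_I\mathcal{N}\otimes X_I$ shifted up by $p$. When $X_i$ is removed from $X_I\wedge W_J$, we must subtract from $X_i+10\xi_i$ the coefficient of each remaining factor $v'$ in $[X_i,v']$. By Lemma~\ref{lem:brackets} this coefficient is $\mu_j\xi_i$ for $v'=X_j$, it is $3\xi_i$ for $v'=\tilde\theta_x$, and it is $0$ for $v'=E,R,\tilde\theta_y$. Since $X_i=\xi_iE_x-m_iY_i$, the differential of $C^J$ is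
\begin{equation}\label{eq:dJ}
d(m\otimes X_I)=\sum_{i\in I}\pm\Big[(m\xi_i)\Big(E_x+b-\sum_{j\in I\setminus i}\mu_j\Big)-m\,m_iY_i\Big]\otimes X_{I\setminus i},
\end{equation}
with Koszul signs, where $b=7$ if $\tilde\theta_x$ occurs in $W_J$ and $b=10$ otherwise. Put $X_{\mathrm{top}}=X_1\wedge X_2\wedge X_3\wedge X_4$.

\begin{lemma}\label{lem:CJ}
For every $J$, $H_k(C^J)=0$ for $k\neq4$ and $H_4(C^J)=\mathcal{D}_S\otimes X_{\mathrm{top}}$.
\end{lemma}

\begin{proof}
Define the \emph{level} of $P\eta^\beta\otimes X_I$ to be $|\beta|-|I|\ge-4$. In \eqref{eq:dJ} the terms with $m\xi_i$ preserve the level, and the terms with $m\,m_iY_i$ lower it by $3-1=2$. Write $d=d_0+d_1$ accordingly; the level-preserving part of $d^2=0$ is $d_0^2=0$.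

\emph{Homology of $d_0$.} The map $d_0$ is obtained from an operator on $\mathbf{C}[\eta]\otimes\wedge\langle X_1,\dots,X_4\rangle$ by tensoring with $\mathcal{D}_S$ over $\mathbf{C}$, so we work over $\mathbf{C}[\eta]$. There $d_0=\Lambda\kappa$, where $\kappa$ is the Koszul differential of $\partial_1,\dots,\partial_4$ and $\Lambda$ multiplies $\eta^\beta\otimes X_{I'}$ by $\beta_1+\beta_2+b-\sum_{j\in I'}\mu_j$. For $|I'|\le3$ this number is at least $7-(2+2+1)>0$. So $\Lambda$ is injective in homological degrees $\le3$, which contain the image of $\kappa$, and $\ker d_0=\ker\kappa$. The homology of $\kappa$ is $\mathbf{C}\cdot1\otimes X_{\mathrm{top}}$ in degree $4$ and zero elsewhere: $\partial_1$ is surjective on $\mathbf{C}[\eta]$ with kernel $\mathbf{C}[\eta_2,\eta_3,\eta_4]$, and one iterates as in the proof of Lemma~\ref{lem:weyl}. In homological degree $k<4$ we therefore have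
\[
\Lambda(\operatorname{im}\kappa)=\operatorname{im}d_0\subset\ker d_0=\ker\kappa=\operatorname{im}\kappa .
\]
So $\Lambda$ maps each finite-dimensional $\eta$-homogeneous piece of $\operatorname{im}\kappa$ injectively into itself, hence onto itself, and the inclusion is an equality. Thus $H_k(d_0)=0$ for $k<4$, and $\ker d_0=\mathcal{D}_S\otimes X_{\mathrm{top}}$ in degree $4$, which is the part of level $-4$.

\emph{Homology of $d$.} Let $\gamma\neq0$ be a $d$-cycle of homological degree $k$ and $\gamma_0$ its component of highest level; then $d_0\gamma_0=0$. If $k<4$, write $\gamma_0=d_0\gamma'$ with $\gamma'$ of the same level; then $\gamma-d\gamma'$ is a cycle whose highest level is lower, and since levels are bounded below, finitely many steps show that $\gamma$ is a boundary. If $k=4$, then $\gamma_0$ has level $-4$, so $\gamma=\gamma_0\in\mathcal{D}_S\otimes X_{\mathrm{top}}$. Conversely these elements are cycles, since $\xi_i$ and $m_i$ kill $\mathcal{D}_S\subset\mathcal{N}$, and there are no boundaries in degree $4$.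
\end{proof}

\subsection{End of the proof of Proposition~\ref{prop:A}}
By Lemma~\ref{lem:CJ}, $G_p/G_{p-1}$ has homology only in degree $4+p$. For $p\ge1$ and $k\le4$, the long exact sequence shows that $H_k(G_{p-1})\to H_k(G_p)$ is surjective. So $H_k(G_0)\to H_k(K^S)$ is surjective for $k\le4$. This gives $H_k(K^S)=0$ for $k<4$, and shows that $H_4(K^S)$ consists of the classes of the cycles $P\otimes X_{\mathrm{top}}$, $P\in\mathcal{D}_S$. Apply the homotopy formula with $\Gamma=E$ to such a cycle. By \eqref{eq:action}, $PE=0$ in $\mathcal{N}$, since $E=\sum e_i\xi_i\partial_{\xi_i}$ and $P$ has $\eta$-degree zero. Hence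
\[
d(P\otimes E\wedge X_{\mathrm{top}})=\Big(\alpha_E-\sum_ie_i\Big)P\otimes X_{\mathrm{top}}=(1-0)\,P\otimes X_{\mathrm{top}} .
\]
So $P\otimes X_{\mathrm{top}}$ is a boundary, and $H_4(K^S)=0$. \qed

\begin{remark}
The line $l_5$ does not occur in $f$; it is there to make $\alpha_E=\deg L-\deg Q$ nonzero. Without it $\alpha_E$ would be $4-4=0$ and the last step would give nothing.
\end{remark}

Propositions~\ref{prop:free}, \ref{prop:fails} and~\ref{prop:A} prove Theorem~\ref{thm:main} for $n=8$.

\section{Products with a line, and all dimensions $n\ge7$}\label{sec:products}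

Let $(x',t)$ be coordinates on $\mathbf{C}^n\times\mathbf{C}$. Write $\mathcal{O}',\mathcal{D}'$ for the rings of germs in $x'$ at a point $x_0$, and $\mathcal{O},\mathcal{D}$ for those in $(x',t)$ at $(x_0,t_0)$. The ring $\mathcal{O}$ is flat over $\mathcal{O}'$, and $\mathcal{D}=\bigoplus_k(\mathcal{O}\otimes_{\mathcal{O}'}\mathcal{D}')\,\partial_t^k$.

Suppose that a divisor $D$ has a logarithmic field $\delta$ with $\delta(p)\neq0$. Choose coordinates centered at $p$ with $\delta=\partial_t$. Solving $\partial_th=\alpha_\delta h$ gives $h=\exp(\int_0^t\alpha_\delta\,dt)\,h'(x')$ with $h'=h|_{t=0}$, so $D=D'\times\mathbf{C}$ near $p$ with $D'=\{h'=0\}$, and $h'$ is a reduced equation of both $D'$ and $D$.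

\begin{proposition}\label{prop:product}
Let $D'=\{h'=0\}\subset\mathbf{C}^n$ and $D=D'\times\mathbf{C}$.
\begin{enumerate}
\item[(i)] $D'$ is free at $x_0$ if and only if $D$ is free at $(x_0,t_0)$. In that case a basis $(\delta_i)$ of $\mathcal{V}'=\operatorname{Der}(-\log D')$ together with $\partial_t$ is a basis of $\mathcal{V}$.
\item[(ii)] LCT holds for the germ $D'$ if and only if it holds for the germ $D$.
\item[(iii)] If $D'$ is free, \emph{(A)} holds for $D'$ at $x_0$ if and only if it holds for $D$ at $(x_0,t_0)$.
\item[(iv)] If $D'$ is free and its complex $K'^+$ is exact at $x_0$, then $K^+$ is exact at $(x_0,t_0)$.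
\end{enumerate}
\end{proposition}

\begin{proof}
We use $h'$ as the equation of $D$; then $\alpha_{\partial_t}=0$, and $\alpha_i=\delta_i(h')/h'\in\mathcal{O}'$.

(i) The module $\mathcal{V}'$ is the kernel of $\mathcal{O}'^n\to\mathcal{O}'/(h')$, $(a_i)\mapsto\sum a_i\partial_ih'$. By flatness $\mathcal{V}=\mathcal{O}\partial_t\oplus\mathcal{V}_0$ with $\mathcal{V}_0=\mathcal{O}\otimes_{\mathcal{O}'}\mathcal{V}'$. So $\mathcal{V}$ is free, with the stated basis, if $\mathcal{V}'$ is. If $\mathcal{V}$ is free, its direct summand $\mathcal{V}_0$ is free because $\mathcal{O}$ is local, and then $\mathcal{V}'\cong\mathcal{V}_0/(t-t_0)\mathcal{V}_0$ is free over $\mathcal{O}'$.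

(ii) Write a germ of a meromorphic form at $(x_0,t_0)$ as $\omega=\omega_1+dt\wedge\omega_2$ with $\omega_1,\omega_2$ free of $dt$, and put $\rho\omega=\omega_1|_{t=t_0}$ and $H\omega=\int_{t_0}^t\omega_2\,dt$; the integral makes sense because $h'$ does not depend on $t$. With $d'$ the differential in $x'$, we have $d\omega=d'\omega_1+dt\wedge(\partial_t\omega_1-d'\omega_2)$, hence $dH\omega+Hd\omega=\omega-\rho\omega$. If $h'\omega$ and $h'd\omega$ are holomorphic, then so are $h'H\omega$, $h'Hd\omega$, $h'\rho\omega$, $h'd\rho\omega=\rho(h'd\omega)$ and $h'dH\omega=h'(\omega-\rho\omega-Hd\omega)$. So $\rho$ and $H$ preserve logarithmic forms. Pullback along the projection is therefore a homotopy equivalence from the stalk at $x_0$ to the stalk at $(x_0,t_0)$, for both the logarithmic and the meromorphic complexes, compatibly with the inclusions. This holds at all points.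

(iii) Assume (A) for $D$ and let $P\in\mathcal{D}'$ kill $1/h'$. Then $P=\sum_iQ_i(\delta_i+\alpha_i)+T\partial_t$. Write $Q_i=\sum_kQ_{ik}\partial_t^k$ with $Q_{ik}\in\mathcal{O}\otimes\mathcal{D}'$. As $\delta_i+\alpha_i$ commutes with $\partial_t$, the terms without $\partial_t$ give $P=\sum_iQ_{i0}(\delta_i+\alpha_i)$, and setting $t=t_0$ in the coefficients gives $P\in\sum_i\mathcal{D}'(\delta_i+\alpha_i)$. Conversely assume (A) for $D'$ and let $P=\sum_kP_k\partial_t^k$ kill $1/h'$. Then $P_0(1/h')=0$. Tensoring the $\mathcal{O}'$-linear map $\mathcal{D}'\to\mathcal{O}'[1/h']$, $A\mapsto A(1/h')$, with the flat module $\mathcal{O}$ shows that $P_0\in\mathcal{O}\otimes\operatorname{Ann}_{\mathcal{D}'}(1/h')$, so $P\in\sum_i\mathcal{D}(\delta_i+\alpha_i)+\mathcal{D}\partial_t$.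

(iv) Let $K''=\mathcal{D}\otimes_{\mathcal{O}'}\wedge\mathcal{V}'\subset K$, a subcomplex. Then $K=K''\oplus(\partial_t\wedge K'')$, and since $\partial_t$ commutes with $\mathcal{O}'$ and with the $\delta_i+\alpha_i$, formula \eqref{eq:d} exhibits $K$ as the mapping cone of right multiplication by $\partial_t$ on $K''$. This map is injective with cokernel $\mathcal{O}\otimes_{\mathcal{O}'}K'$, so $K\to\mathcal{O}\otimes_{\mathcal{O}'}K'$ is a quasi-isomorphism. It is compatible with the augmentations to $\mathcal{O}[1/h']=\mathcal{O}\otimes_{\mathcal{O}'}\mathcal{O}'[1/h']$. So $K^+$ is quasi-isomorphic to $\mathcal{O}\otimes_{\mathcal{O}'}K'^+$, which is exact by flatness.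
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For the divisor $D$ of Section~\ref{sec:divisor} we have $R(p_0)=Y_1+\dots+Y_4\ne0$, so $D\cong D'\times\mathbf{C}$ near $p_0$ with $D'\subset\mathbf{C}^7$. By Proposition~\ref{prop:product}(i)--(iii) and Propositions~\ref{prop:free}, \ref{prop:fails} and~\ref{prop:A}, $D'$ is free, satisfies (A), and does not satisfy LCT. Applying Proposition~\ref{prop:product}(i)--(iii) repeatedly, the same holds for $D'\times\mathbf{C}^k\subset\mathbf{C}^{7+k}$, $k\ge0$.
\end{proof}

\section{Dimension at most three}\label{sec:low}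

\subsection{LCT and exactness of $K^+$}
Let $D$ be free, let $\mathcal{D}(\log D)\subset\mathcal{D}$ be the ring of logarithmic operators, generated by $\mathcal{O}$ and $\mathcal{V}$, and let $\mathcal{O}(D)=h^{-1}\mathcal{O}$, a left $\mathcal{D}(\log D)$-module.

\begin{theorem}[Calder\'on-Moreno and Narv\'aez-Macarro \cite{CN}]\label{thm:CN}
For a free divisor $D$, LCT holds if and only if the natural map $\mathcal{D}\otimes^L_{\mathcal{D}(\log D)}\mathcal{O}(D)\to\mathcal{O}(\star D)$ is an isomorphism.
\end{theorem}

The left side is represented by $K$. Indeed, the symbols of a basis $v_1,\dots,v_n$ of $\mathcal{V}$ are linear forms in $\zeta$ with nonzero determinant, hence algebraically independent over $\mathcal{O}$. The ordered monomials in the $v_i$ span $\mathcal{D}(\log D)$ over $\mathcal{O}$, because $\mathcal{V}$ is closed under brackets, so the graded ring of $\mathcal{D}(\log D)$ for the order filtration is $\operatorname{Sym}_{\mathcal{O}}\mathcal{V}$. Formula \eqref{eq:d} defines a complex $\mathcal{D}(\log D)\otimes_{\mathcal{O}}\wedge\mathcal{V}$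 augmented to $\mathcal{O}(D)$ by $P\mapsto P(1/h)$. Its graded complex is the Koszul resolution $\operatorname{Sym}\mathcal{V}\otimes\wedge\mathcal{V}\to\mathcal{O}$, so it is a free resolution of $\mathcal{O}(D)$ as in (K4), and tensoring it with $\mathcal{D}$ gives $K$. Thus LCT holds if and only if $K^+$ is exact near the base point. With (K1) this gives the second assertion of Theorem~\ref{thm:low}, and with (K3) the first assertion reduces to Proposition~\ref{prop:low} below.

\subsection{Generation by $1/h$}
Consider the free $\mathcal{O}[1/h][s]$-module of rank one with generator $h^s$, on which a vector field acts by $v(gh^s)=(v(g)+s\,g\,v(h)/h)h^s$; write $h^{s+k}=h^kh^s$. It has no $\mathbf{C}[s]$-torsion, and $s$ may be shifted or specialized to an integer. The \emph{Bernstein polynomial} $b(s)$ is the monic generator of the ideal, known to be nonzero, of all polynomials $\beta(s)$ with $\beta(s)h^s\in\mathcal{D}[s]h^{s+1}$.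

\begin{lemma}\label{lem:generation}
In any dimension, if \emph{(A)} holds at $p$, then $\mathcal{D}_ph^{-1}=\mathcal{O}_p[1/h]$, that is, $H_{-1}(K^+)_p=0$.
\end{lemma}

\begin{proof}
Suppose $b(-k)=0$ for an integer $k\ge2$. Let $\beta(s)$ be the monic polynomial of least degree with $\beta(s)h^s=P(s)h^{s+k-1}$ for some $P(s)\in\mathcal{D}[s]$; it exists because $b(s)b(s+1)\cdots b(s+k-2)$ has this property. Since $k-1\ge1$, we have $\mathcal{D}[s]h^{s+k-1}\subset\mathcal{D}[s]h^{s+1}$, so $b\mid\beta$ and $\beta(-k)=0$. Setting $s=-k$ gives $P(-k)h^{-1}=0$, so $P(-k)=\sum_iA_i(v_i+\alpha_{v_i})$ by (A). Now $(v_i+\alpha_{v_i})h^{s+k-1}=(s+k)\alpha_{v_i}h^{s+k-1}$, and $P(s)=P(-k)+(s+k)P_1(s)$ with $P_1(s)\in\mathcal{D}[s]$. Dividing by $s+k$ shows that $\beta(s)/(s+k)$ has the same property as $\beta$, contradicting minimality. Hence $b(-k)\ne0$ for all $k\ge2$, and specializing $b(s)h^s=B(s)h^{s+1}$ at $s=-k$ gives $h^{-k}\in\mathcal{D}h^{-k+1}$.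
\end{proof}

\subsection{Propagation of exactness}

\begin{proposition}\label{prop:low}
Let $D$ be a free divisor in a manifold of dimension $n\le3$. If \emph{(A)} holds at $p_0$, then $K^+$ is exact at $p_0$.
\end{proposition}

\begin{proof}
We induct on $n$. For $n=1$, $D$ is empty or a reduced point, and Corollary~\ref{cor:models}(i) applies. Let $n\ge2$. By (K1), Lemma~\ref{lem:generation} and (K3), we may shrink $X$ so that $H_0(K^+)=H_{-1}(K^+)=0$ on $X$; in particular (A) holds at all points and $H_0(K)=\mathcal{O}(\star D)$. Let $\Sigma$ be the union of the supports of the $H_j(K^+)$, an analytic subset of $D$, and suppose $\Sigma\ne\emptyset$.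

\emph{Step 1: $\operatorname{codim}\Sigma\ge2$.} Let $Z_0$ be the analytic set of common zeros of all logarithmic fields. If $p\notin Z_0$, then $D=D'\times\mathbf{C}$ near $p$, with $D'$ free and satisfying (A) by Proposition~\ref{prop:product}(i) and (iii); by induction and Proposition~\ref{prop:product}(iv), $K^+$ is exact at $p$. So $\Sigma\subset Z_0$. If $Z_0$ contained a hypersurface germ $\{g=0\}$ with $g$ prime, then $g^n$ would divide the determinant of a basis, which is a unit times the reduced function $h$; this is impossible for $n\ge2$. So $\dim\Sigma\le\dim Z_0\le n-2\le1$.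

Let $Z$ be an irreducible component of $\Sigma$, of codimension $c$, and let $p$ be a smooth point of $Z$ on no other component of $\Sigma$. Proposition~\ref{prop:restrict} applies at $p$ and gives $H_k(K^Z)=0$ for $k\le c$, since $H_j(K^+)=0$ for $j\le0$.

\emph{Step 2: $Z$ is a point.} Then $c=n$. As $K^Z$ lives in degrees $0,\dots,n$, it is acyclic, so $K^+$ is exact at $p$, contradicting $p\in\Sigma$. This settles $n=2$.

\emph{Step 3: $n=3$ and $Z=\{w_1=w_2=0\}$ is a curve.} Now $c=2$ and only $H_3(K^Z)$ can be nonzero. By Proposition~\ref{prop:restrict}, the only homology of $K^+$ at $p$ is $N=H_1(K)_p\neq0$, and $T=\{s\in N:w_1s=w_2s=0\}$ is nonzero and isomorphic to $H_3(K^Z)$. We shall see that the position of $T$ at the left end of $K^Z$ forces $N$ to be large, while an Euler characteristic count forces it to be small.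

Size is measured as follows. Let $A=\operatorname{gr}\mathcal{D}_p=\mathcal{O}_p[\zeta_1,\zeta_2,\zeta_3]$, a noetherian ring, and $\mathfrak{q}=(w_1,w_2)A$, a prime of height $2$ with zero set $T^*X|_Z$ of dimension $4$. A filtration of a $\mathcal{D}_p$-module $M$ compatible with the order filtration is \emph{good} if it is exhaustive and bounded below and $\operatorname{gr}M$ is finitely generated over $A$. Recall that the support of $\operatorname{gr}M$ in $\operatorname{Spec}A$ does not depend on the good filtration, and that the filtration induced on a submodule is good, so that supports of submodules are smaller. For a coherent module, the zero set of the annihilator of $\operatorname{gr}M$ is the characteristic variety near $p$.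

\emph{$N$ is large: $(\operatorname{gr}N)_{\mathfrak{q}}\neq0$.} The module $T\cong H_3(K^Z)=\ker(K^Z_3\to K^Z_2)$ is a $\mathcal{D}_Z$-submodule of $K^Z_3\cong\mathcal{N}_Z$, which is a free left $\mathcal{D}_Z$-module. The ring $\mathcal{D}_Z$ is a domain, since its graded ring is. So a nonzero $s\in T$ has zero annihilator in $\mathcal{D}_Z$. Writing operators with coefficients on the right, every $P\in\mathcal{D}_p$ is $\sum_\beta\partial_w^\beta P_\beta$ with $P_\beta\in\mathcal{D}_Z$ modulo the left ideal $\mathcal{I}=\mathcal{D}w_1+\mathcal{D}w_2=\{\sum_\alpha\partial^\alpha a_\alpha:a_\alpha\in I_Z\}$. If $Ps=0$, then all $P_\beta s\in T$ vanish by the decomposition of Lemma~\ref{lem:weyl}, so all $P_\beta=0$. Hence $\mathcal{D}s\cong\mathcal{D}/\mathcal{I}$, whose graded module for the order filtration is $A/\mathfrak{q}$. So $\mathfrak{q}$ lies in the support of $\operatorname{gr}(\mathcal{D}s)$, hence of $\operatorname{gr}N$.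

\emph{The prime $\mathfrak{q}$ is minimal over the symbols.} Let $\sigma_1,\sigma_2,\sigma_3\in A$ be the symbols of a basis of $\mathcal{V}_p$. They lie in $\mathfrak{q}$ because $Z\subset Z_0$. Let $\mathfrak{q}'$ be a prime with $(\sigma)\subset\mathfrak{q}'\subset\mathfrak{q}$. By Cramer's rule and Saito's criterion $h\zeta_1\in(\sigma)$, and $\zeta_1\notin\mathfrak{q}$, so $\mathfrak{q}'$ contains a prime factor $g$ of $h$. Not all $\sigma_i$ lie in $gA$, since otherwise $g^3\mid h$. So $0\subsetneq gA\subsetneq\mathfrak{q}'\subset\mathfrak{q}$, and $\operatorname{ht}\mathfrak{q}=2$ forces $\mathfrak{q}'=\mathfrak{q}$.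

\emph{$N$ is small: $(\operatorname{gr}N)_{\mathfrak{q}}=0$.} With the filtration of (K4), $\operatorname{gr}K$ is the Koszul complex of $\sigma_1,\sigma_2,\sigma_3$ over $A$. After localization at $\mathfrak{q}$ its homology has finite length, because $(\sigma)A_{\mathfrak{q}}$ is primary for the maximal ideal. If $r$ elements generate such a primary ideal in a noetherian local ring of dimension less than $r$, the alternating sum of the lengths of their Koszul homology is zero \cite[Ch.~IV]{Serre}; here $r=3>2=\dim A_{\mathfrak{q}}$.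

We transport this to $H(K)$ through the spectral sequence of the filtration. Let $Z^r_k\subset\operatorname{gr}K_k$ be the sum over $m$ of the classes of the elements $\gamma\in F_mK_k$ with $d\gamma\in F_{m-r}K_{k-1}$, and $B^r_k$ the sum over $m$ of the classes of the elements of $F_mK_k\cap d(F_{m+r-1}K_{k+1})$. These are $A$-submodules, since $d$ is left $\mathcal{D}$-linear. The pages are $E^r_k=Z^r_k/B^r_k$, with $E^1=H(\operatorname{gr}K)$, and $d$ induces $A$-linear maps $d^r:E^r_k\to E^r_{k-1}$ with kernel $Z_k^{r+1}/B_k^r$ and image $B^{r+1}_{k-1}/B^r_{k-1}$. The chains $B^1_k\subset B_k^2\subset\cdots$ stabilize because $A$ is noetherian, so $d^r=0$ and $Z^r=Z^{r+1}$ for $r\gg0$. As the filtration is bounded below, the stable $Z^r$ consists of the classes of cycles; as it is exhaustive, the stable $B^r$ consists of the classes of boundaries. So $E^r_k=\operatorname{gr}H_k(K)_p$ for $r\gg0$, for the induced filtrations, which are therefore good. Passing from $E^r$ to its homology $E^{r+1}$ preserves the alternating sum of lengths at $\mathfrak{q}$. Only $H_0(K)$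 and $H_1(K)$ are nonzero at $p$, so
\[
\operatorname{length}\,(\operatorname{gr}N)_{\mathfrak{q}}=\operatorname{length}\,(\operatorname{gr}\mathcal{O}(\star D)_p)_{\mathfrak{q}} .
\]
The right side is zero: otherwise the annihilator of $\operatorname{gr}\mathcal{O}(\star D)_p$ would lie in $\mathfrak{q}$, and the characteristic variety of $\mathcal{O}(\star D)$, of dimension $3$, would contain the $4$-dimensional set $T^*X|_Z$ near $p$. This contradicts the largeness of $N$.

Hence $\Sigma=\emptyset$.
\end{proof}

This completes the proof of Theorem~\ref{thm:low}. The bound $n\le3$ entered through $\dim\Sigma\le1$: the homology of $K^Z$ not controlled by (A) was then confined to the top degree, where it embeds in a free $\mathcal{D}_Z$-module.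

\begin{thebibliography}{9}

\bibitem{CN}
Calder\'on-Moreno and Narv\'aez-Macarro,
\emph{Dualit\'e et comparaison sur les complexes de de Rham logarithmiques par rapport aux diviseurs libres},
Ann. Inst. Fourier \textbf{55} (2005).

\bibitem{LCT}
\emph{Logarithmic comparison theorem and some Euler homogeneous free divisors},
\texttt{https://typeset.io/pdf/logarithmic-comparison-theorem-and-some-euler-homogeneous-55q0mvz66h.pdf}.

\bibitem{Serre}
Serre, \emph{Alg\`ebre locale}.

\end{thebibliography}
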